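# Smooth Markov partitions for expanding toral endomorphisms

## 1. Expanding matrices, Markov partitions and smooth boundaries

Throughout, $\mathbb T^d=\mathbb R^d/\mathbb Z^d$ and $p:\mathbb R^d\to\mathbb T^d$ is the projection.

**Definition (expanding matrix).** A matrix $A\in M_d(\mathbb Z)$ is *expanding* if every eigenvalue $\lambda$ of $A$, real or complex, satisfies $|\lambda|>1$. It induces the expanding toral endomorphism $f=f_A:\mathbb T^d\to\mathbb T^d$, $f(x+\mathbb Z^d)=Ax+\mathbb Z^d$, so that $fp=pA$.

Four matrices will accompany us:
$$A_1=\begin{pmatrix}2&0\\0&5\end{pmatrix},\quad A_2=\begin{pmatrix}1&-1\\1&1\end{pmatrix},\quad A_3=\begin{pmatrix}2&1\\0&2\end{pmatrix},\quad A_4=\begin{pmatrix}2&1\\1&4\end{pmatrix}.$$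
Their eigenvalues are $2,5$; then $1\pm i$, of modulus $\sqrt2$; then $2,2$; then $3\pm\sqrt2$, the roots of $t^2-6t+7$, both larger than $1$. All four are expanding. Since $A$ is invertible over $\mathbb R$, the map $f_A$ is a local homeomorphism, but it is never injective: $|\det A|>1$.

**Definition (Markov partition; Ashley–Kitchens–Stafford, 1992).** A Markov partition for $f$ is a finite collection $\mathcal M=\{R_1,\dots,R_k\}$ of sets $R_i\subset\mathbb T^d$ such that for all $1\le i,j\le k$:

- $R_i=\overline{\operatorname{int}R_i}\ne\emptyset$;
- $\operatorname{int}R_i\cap\operatorname{int}R_j\neq\emptyset$ implies $i=j$;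
- $\mathbb T^d=\bigcup_{i=1}^kR_i$;
- (Markov property) if $f(\operatorname{int}R_i)\cap\operatorname{int}R_j\ne\emptyset$, then each $y\in\operatorname{int}R_j$ has a unique preimage in $R_i$.

Its boundary is $\partial\mathcal M=\bigcup_i\partial R_i$.

*Example.* For $A_1$ take the ten rectangles $R_{ij}=p\big([\tfrac i2,\tfrac{i+1}2]\times[\tfrac j5,\tfrac{j+1}5]\big)$ with $i\in\{0,1\}$, $0\le j\le4$. The first three conditions are clear. For the Markov property let $y=p(y_1,y_2)$ be an interior point of one of them, with $0<y_1,y_2<1$. The point $p\big(\tfrac{y_1+i}2,\tfrac{y_2+j}5\big)$ is a preimage of $y$ in $R_{ij}$. A second preimage in the same closed rectangle would differ from it by a nonzero multiple of $\frac12$ in the first coordinate or of $\frac15$ in the second. The width of the rectangle then forces both points onto opposite sides of the rectangle, so $y_1$ or $y_2$ would be an integer, which is false. The boundary is the union of the circles $\{y_1\in\{0,\frac12\}\}$ and $\{y_2\in\{0,\frac15,\dots,\frac45\}\}$.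

*Non-example.* The one-element collection $\{\mathbb T^d\}$ satisfies the first three conditions and fails the fourth, because $f$ is not injective.

**Definition (smooth, linear).** $\mathcal M$ is *smooth* if $\partial\mathcal M$ is piecewise smooth: a finite union of compact pieces of $C^1$ embedded submanifolds of $\mathbb T^d$ of codimension one (hypersurfaces). It is *linear* if the pieces can be taken to be pieces of projections under $p$ of affine hyperplanes. We use "smooth" in the following weak sense:
$$\partial\mathcal M=\bigcup_{j=1}^{h}K_j,\qquad K_j\text{ a compact subset of a }C^1\text{ embedded hypersurface }S_j\subset\mathbb T^d,$$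
where $S_j$ has no boundary and need not be closed.

The weak sense covers compact pieces with boundary or corners. Near each point, a parametrization that is $C^1$ up to the boundary extends to a $C^1$ map on a full neighborhood, which is an embedding after shrinking. By compactness such a piece is a finite union of compact subsets of embedded $C^1$ hypersurfaces. Linear implies smooth: a compact piece of an affine hyperplane $H$ is covered by finitely many closed balls of $H$ of radius $\frac14$, and $p$ embeds the concentric open balls of radius $\frac13$.

*Example.* The ten rectangles for $A_1$ form a linear Markov partition: the boundary consists of seven circles. In the weak sense a piece $K_j$ may be wild inside its hypersurface; for instance, it may be a Cantor set on a circle.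

We say that $A$ *admits smooth Markov partitions* if $f_A$ has one.

**Definition (power diagonalizable over $\mathbb Q$).** A power of $A$ means $A^m$ with $m\ge1$. It is diagonalizable over $\mathbb Q$ if $\mathbb Q^d$ has a basis of eigenvectors of $A^m$. The eigenvalues are then rational algebraic integers, hence integers. It is equivalent to ask for a basis of *row* eigenvectors, and these can be scaled to be integral.

*Example.* $A_1$ is diagonal. $A_2^2=\begin{pmatrix}0&-2\\2&0\end{pmatrix}$, so $A_2^4=-4I$ is diagonal, although $A_2$ has no real eigenvector. $A_3^n=\begin{pmatrix}2^n&n2^{n-1}\\0&2^n\end{pmatrix}$ is never diagonalizable. $A_4^n$ has the eigenvalue $(3+\sqrt2)^n=a+b\sqrt2$ with integers $a,b>0$, which is irrational, so no power of $A_4$ is diagonalizable over $\mathbb Q$.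

**Definition (rational subtori of codimension one).** For a primitive row vector $\theta\in\mathbb Z^d$ and $c\in\mathbb R$ put $T_{\theta,c}=\{p(y):\theta y\in c+\mathbb Z\}$, a closed set.

If $\theta a\equiv c\pmod 1$, then $T_{\theta,c}=p(a+\ker\theta)$. Indeed, if $\theta y=\theta a+k$ with $k\in\mathbb Z$, then $k=\theta z$ for some $z\in\mathbb Z^d$, because $\theta$ primitive means $\theta(\mathbb Z^d)=\mathbb Z$; so $y-z\in a+\ker\theta$. The other inclusion is clear.

*Example.* For $d=2$, $T_{(0,1),c}$ is the horizontal circle at height $c$, and $T_{(1,1),0}$ is the antidiagonal circle.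

## 2. Diagonalizability of a power as the criterion

The ten rectangles came from two rational directions, each mapped to itself by $A_1$. One can ask whether such a rational structure is forced: which expanding matrices admit a Markov partition with smooth boundary? Two results may be quoted. In dimension $2$, $f_A$ admits a smooth Markov partition if and only if some power of $A$ is diagonalizable with integer eigenvalues. In any dimension, a diagonalizable expanding $A\in M_d(\mathbb Z)$ with integer eigenvalues admits a linear Markov partition. The talk "Smoothness of Markov Partitions for Expanding Toral Endomorphisms: Part 1" (https://www.isqgd.org/special-sessions-archive/2026-02-14_ISQGD-SS01/Talk_09.pdf) states the conjecture that an expanding $A\in M_d(\mathbb Z)$ admits smooth Markov partitions if and only if some power of $A$ is diagonalizable over $\mathbb Q$; the problem is to prove or disprove it. It is true, and we prove it without using the two quoted results.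

**Theorem 1.** For expanding $A\in M_d(\mathbb Z)$ the following are equivalent:
(a) $f_A$ has a smooth Markov partition;
(b) $f_A$ has a linear Markov partition;
(c) some power of $A$ is diagonalizable over $\mathbb Q$.

In (a) "smooth" has the weak sense above. We have seen (b)$\Rightarrow$(a). The implication (c)$\Rightarrow$(b) is a construction (Section 5). The implication (a)$\Rightarrow$(c) rests on a rigidity statement about hypersurfaces inside forward invariant sets.

**Theorem 2.** Let $d\ge2$, $A$ expanding, $K\subsetneq\mathbb T^d$ closed with $f(K)\subset K$. Let $\Theta_K$ be the set of primitive $\theta\in\mathbb Z^d$ with $T_{\theta,c}\subset K$ for some $c$.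

1. $\Theta_K$ is finite, and $\mathbb R\theta\mapsto\mathbb R\theta A^{-1}$ permutes the lines spanned by elements of $\Theta_K$. Hence there is $m\ge1$ such that each $\theta\in\Theta_K$ satisfies $\theta A^m=\lambda_\theta\theta$ with $\lambda_\theta\in\mathbb Z$, $|\lambda_\theta|>1$.
2. If $D\subset\mathbb R^d$ is a nonempty connected $C^1$ embedded hypersurface with $p(D)\subset K$, then $D\subset\{y:\theta y=c\}$ for some $\theta\in\Theta_K$, $c\in\mathbb R$.

*Example.* For $A_1$ and $K=T_{(0,1),0}\cup T_{(1,0),0}$ we have $\Theta_K=\{\pm(1,0),\pm(0,1)\}$, and part 2 says that smooth arcs over $K$ are horizontal or vertical. For $A_4$ and any closed, proper, forward invariant $K$, part 1 gives $\Theta_K=\emptyset$, since an element would give an integer eigenvalue of a power of $A_4$, whose eigenvalues are all irrational. Part 2 then says that $K$ carries no $C^1$ arc at all.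

## 3. The boundary of a Markov partition is forward invariant

Let $\mathcal M$ be a Markov partition and $K=\partial\mathcal M$. These three facts translate the definition into dynamics.

**(i) $\mathbb T^d\setminus K=\bigsqcup_i\operatorname{int}R_i$, and this set is dense.** If $z\notin K$, then $z\in R_i$ for some $i$ and $z\notin\partial R_i$, so $z\in\operatorname{int}R_i$. Conversely suppose $z\in\operatorname{int}R_i\cap\partial R_l$. Then $l\neq i$. Since $R_l=\overline{\operatorname{int}R_l}$, the neighborhood $\operatorname{int}R_i$ of $z\in R_l$ meets $\operatorname{int}R_l$, which contradicts the second axiom. Density: each $z\in\partial R_l$ is a limit of points of $\operatorname{int}R_l$.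

**(ii) $f$ is injective on each $\operatorname{int}R_i$.** Suppose $x\ne x'$ in $\operatorname{int}R_i$ and $f(x)=f(x')$. Choose disjoint neighborhoods of $x,x'$ in $\operatorname{int}R_i$ that $f$ maps homeomorphically onto a common open neighborhood $O$ of $f(x)$. By (i) there is $y\in O\cap\operatorname{int}R_j$ for some $j$. Then $f(\operatorname{int}R_i)\cap\operatorname{int}R_j\ne\emptyset$, yet $y$ has two preimages in $R_i$, against the Markov property.

**(iii) $f(K)\subset K$.** Otherwise, by (i), there are $x\in\partial R_i$ and $j$ with $y=f(x)\in\operatorname{int}R_j$. Points of $\operatorname{int}R_i$ near $x$ map into $\operatorname{int}R_j$, so every point of $\operatorname{int}R_j$ has a unique preimage in $R_i$; for $y$ it is $x$. As $x\in\partial R_i$, there are $x_n'\to x$ with $x_n'\notin R_i$. For large $n$ the point $f(x_n')$ lies in $\operatorname{int}R_j$, so it has a preimage $x_n''\in R_i$, and $x_n''\ne x_n'$. Every limit point of $(x_n'')$ is a preimage of $y$ in the compact set $R_i$, hence equals $x$; so $x_n''\to x$. Then $x_n'\neq x_n''$ are two points near $x$ with the same image, and $f$ is injective near $x$: a contradiction.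

## 4. One-dimensional maps, and a Jordan block by hand

**Dimension one.** Let $A=(a)$ with $|a|\ge2$. The intervals $p([\frac j{|a|},\frac{j+1}{|a|}])$, $0\le j<|a|$, form a Markov partition. Each open interval maps homeomorphically onto $\mathbb T^1\setminus\{p(0)\}$, the endpoints map to $p(0)$, and no interior contains $p(0)$. Here (c) holds trivially.

**The Jordan block $A_3$, with segments as boundary.** Suppose $f_{A_3}$ had a Markov partition whose boundary $K$ is the projection of finitely many nondegenerate segments. Here is how a contradiction arises.

First, every segment is horizontal. Let $D=\{u+sv:0\le s\le1\}$ with $p(D)\subset K$ and suppose $v_2\ne0$. By (iii), $p(A_3^nD)\subset K$, and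
$$A_3^nv=2^n\big(v_1+\tfrac n2v_2,\;v_2\big).$$
The segment $A_3^nD$ becomes very tall (height $2^n|v_2|$), while its slope $v_2/(v_1+\frac n2v_2)$ tends to $0$. Fix any $c\in\mathbb R$. When $2^n|v_2|\ge3$, the middle third of $A_3^nD$ has height at least $1$, so it contains a point $x_n$ with second coordinate $\equiv c\pmod 1$. For large $n$, follow the segment from $x_n$ until the horizontal displacement is $1$; this uses only the tiny fraction $1/(2^n|v_1+\frac n2v_2|)$ of the segment, and the height changes by $|v_2|/|v_1+\frac n2v_2|\to0$. So every point of the circle $T_{(0,1),c}$ is within $|v_2|/|v_1+\frac n2v_2|$ of $K$. As $K$ is closed, $T_{(0,1),c}\subset K$. Since $c$ was arbitrary, $K=\mathbb T^2$, contradicting (i).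

Second, horizontal segments are not enough. Now $K$ lies in finitely many horizontal circles. Choose a height $c$ that none of them has. The circle $T_{(0,1),c}$ is connected and misses $K$, so by (i) it lies in one $\operatorname{int}R_i$. It contains $p(0,c)$ and $p(\frac12,c)$, which have the same image because $A_3(\frac12,0)^T=(1,0)^T\in\mathbb Z^2$. This contradicts (ii).

The proof of (a)$\Rightarrow$(c) follows these two movements: first the boundary is forced into rational hyperplanes, then those hyperplanes must have normals in all directions. Three things used here are not available in general. The pieces are only $C^1$, so the normal varies along $D$. The normals to $A^nD$ need not converge (for $A_2$ they rotate). And we knew in advance that the limiting direction, horizontal, was rational.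

## 5. Rational grids and the implication (c)$\Rightarrow$(b)

Let $A^m$ be diagonalizable over $\mathbb Q$. A sensible first attempt is to take a linear Markov partition for $f_{A^m}=f_A^m$, for instance a grid in the eigendirections, and to hope it serves $f_A$. For $A_2$, $A_2^4=-4I$, and the sixteen squares with sides $\frac14$ and sides parallel to the axes form a Markov partition for $f_{A_2^4}$, by the same check as for the ten rectangles. But $A_2(0,\frac18)^T=(-\frac18,\frac18)^T$: the boundary point $p(0,\frac18)$ goes to the interior of a square. By (iii) this is not a Markov partition for $f_{A_2}$. The grid is invariant under $A_2^4$ and not under $A_2$.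

The cure is to put into the grid, along with each hyperplane direction, its images under $A$, and only then to refine.

**Step 1: a finite set of directions closed under $A$.** A hyperplane $\{\theta y=c\}$ is mapped by $A$ to $\{\theta A^{-1}y=c\}$, so directions move by $\theta\mapsto\theta A^{-1}$. Let $\theta_1,\dots,\theta_d$ be integral row eigenvectors of $A^m$ forming a basis of $W=(\mathbb R^d)^*$, the space of row vectors. Let $\Theta$ be the set of primitive integer vectors on the lines $\mathbb R\theta_iA^{-j}$, $1\le i\le d$, $0\le j<m$. These lines are rational, so $\Theta$ is finite and spans $W$. Since $\theta_iA^{-m}\in\mathbb R\theta_i$, for each $\theta\in\Theta$ there is $\theta'\in\Theta$ with $\theta'\in\mathbb R\theta A^{-1}$. Then $\theta'A=c\,\theta$ for some real $c$; as $\theta'A$ is integral and $\theta$ is primitive, $c\in\mathbb Z$.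

*Example.* For $A_2$ start from $(1,0),(0,1)$. Then $(1,0)A_2^{-1}=\frac12(1,1)$ and $(0,1)A_2^{-1}=\frac12(-1,1)$, and $\Theta=\{\pm(1,0),\pm(0,1),\pm(1,1),\pm(-1,1)\}$. For $\theta=(1,0)$: $\theta'=(1,1)$ and $(1,1)A_2=(2,0)$, so $c=2$. For $\theta=(1,1)$: $\theta'=(0,1)$ and $(0,1)A_2=(1,1)$, so $c=1$.

**Step 2: the forward invariant grids.** Let
$$\tilde K_0=\bigcup_{\theta\in\Theta}\{y:\theta y\in\mathbb Z\},\qquad \tilde K_n=A^{-n}\tilde K_0 .$$
If $\theta y\in\mathbb Z$ then $\theta'Ay=c\,\theta y\in\mathbb Z$; so $A\tilde K_0\subset\tilde K_0$, and hence $A\tilde K_n\subset\tilde K_n$. The set $\tilde K_n$ is a locally finite union of hyperplanes. It is $\mathbb Z^d$-invariant, since $\tilde K_0$ is and $A^n\mathbb Z^d\subset\mathbb Z^d$.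

**Step 3: small cells.** The components ("cells") of $\mathbb R^d\setminus\tilde K_0$ are the nonempty sets $\bigcap_{\theta\in\Theta}\{k_\theta<\theta y<k_\theta+1\}$ with $k_\theta\in\mathbb Z$. They are open and convex. Their diameters are uniformly bounded: for $y,y'$ in one cell, $|\theta(y-y')|<1$ for all $\theta$ in the spanning set $\Theta$. The cells of $\mathbb R^d\setminus\tilde K_n$ are the images of these under $A^{-n}$. Write $\|A\|$ for the operator norm; $\|A\|>1$. As $\|A^{-n}\|\to0$, fix $n$ such that all cells $Q$ of $\mathbb R^d\setminus\tilde K_n$ have diameter $<1/\|A\|<1$. The group $\mathbb Z^d$ permutes the cells. By local finiteness only finitely many meet $[0,1]^d$, so there are finitely many orbits, and the closures $\overline Q$ cover $\mathbb R^d$. Let $\mathcal M$ be the finite collection of sets $R=p(\overline Q)$. Since $\operatorname{diam}\overline Q<1$ and nonzero integer vectors have length at least $1$, $p$ is injective on $\overline Q$.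

**Step 4: $\operatorname{int}R=p(Q)$.** This identifies interiors and boundaries. Clearly $p(Q)\subset\operatorname{int}R$. Let $\tilde y\in\overline Q\setminus Q$. In the inequalities defining $Q$ some strict inequality becomes an equality at $\tilde y$, so $\tilde y$ lies on a hyperplane $H\subset\tilde K_n$ with $Q$ strictly on one side of $H$. Suppose $p(\tilde y)\in\operatorname{int}R$. Let $u\to\tilde y$ strictly from the other side of $H$. Then eventually $p(u)\in R$ while $u\notin\overline Q$, so $u\in\overline Q+z$ with $z\in\mathbb Z^d\setminus\{0\}$, and only finitely many $z$ are possible. Passing to a subsequence with constant $z$, $\tilde y\in\overline Q+z$ with $z\ne0$. So $\tilde y$ and $\tilde y-z$ both lie in $\overline Q$, contradicting $\operatorname{diam}\overline Q<1$. As $p(\overline Q)=p(Q)\cup p(\overline Q\setminus Q)$, the claim follows.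

**Step 5: the first three axioms and linearity.** We get $R=p(\overline Q)=\overline{p(Q)}=\overline{\operatorname{int}R}\ne\emptyset$ and $\bigcup R=\mathbb T^d$. If $p(Q)\cap p(Q')\neq\emptyset$, then $Q\cap(Q'+z)\ne\emptyset$ for some $z\in\mathbb Z^d$; both are cells, so $Q=Q'+z$ and $p(\overline Q)=p(\overline{Q'})$. So different members have disjoint interiors. Finally, by injectivity of $p$ on $\overline Q$, $\partial R=p(\overline Q)\setminus p(Q)=p(\overline Q\setminus Q)$ is the image of the finite union of the faces of $\overline Q$. These are compact convex pieces of hyperplanes with integral normals $\theta A^n$, whose projections are embedded (translated) subtori.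

**Step 6: the Markov property.** Suppose $f(p(Q))\cap p(Q')\ne\emptyset$. Then $AQ\cap(Q'+z)\neq\emptyset$ for some $z\in\mathbb Z^d$. The set $Q'+z$ is connected and avoids $\tilde K_n\supset A\tilde K_n$, while $AQ$ is a component of $\mathbb R^d\setminus A\tilde K_n$. So $Q'+z\subset AQ$, and every $y\in p(Q')$ has a preimage in $p(Q)$. For uniqueness in $R$, let $q,q'\in\overline Q$ with $A(q-q')\in\mathbb Z^d$. Then $\|A(q-q')\|\le\|A\|\operatorname{diam}\overline Q<1$, so $A(q-q')=0$ and $q=q'$. Thus $\mathcal M$ is a linear Markov partition, and (c)$\Rightarrow$(b) is proved. $\blacksquare$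

*Example.* For $A_2$ the cells of $\tilde K_0$ are unit squares cut by both diagonals: right triangles with hypotenuse $1$. As $\|A_2\|=\sqrt2$, we need diameter below $1/\sqrt2$, and $n=2$ works: $\tilde K_2=\frac12\tilde K_0$. The result is sixteen triangles of area $\frac1{16}$, and $f_{A_2}$, which doubles area, maps each one onto a union of two.

## 6. Finitely many rational directions in a forward invariant set

We now prove Theorem 2. Fix $d\ge2$, $A$, and $K$ closed, proper, with $f(K)\subset K$. This section proves part 1.

**Step 1: $\Theta_K$ is finite, because subtori with long normals are nearly dense.** Moving $y$ in the direction $\theta^T$ by a vector of length $s$ changes $\theta y$ by $\pm s\|\theta\|$, where $\|\cdot\|$ is the Euclidean norm. So the distance from $p(y)$ to $T_{\theta,c}$ is at most $\operatorname{dist}(\theta y-c,\mathbb Z)/\|\theta\|\le1/(2\|\theta\|)$. Since $K$ is closed and proper, it misses an open ball of some radius $r>0$. If $T_{\theta,c}\subset K$, taking $p(y)$ to be the center of this ball gives $r\le1/(2\|\theta\|)$. Only finitely many integer vectors satisfy this.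

**Step 2: $A$ permutes the directions.** If $p(a+\ker\theta)\subset K$, then
$$K\supset f(p(a+\ker\theta))=p(Aa+A\ker\theta)=p\big(Aa+\ker(\theta A^{-1})\big),$$
and $\theta A^{-1}$ is a rational vector. So the primitive integer vectors on $\mathbb R\theta A^{-1}$ belong to $\Theta_K$. Thus $\mathbb R\theta\mapsto\mathbb R\theta A^{-1}$ is an injective self-map of a finite set of lines, i.e. a permutation. Let $m$ be its order ($m=1$ if $\Theta_K=\emptyset$). Then $\theta A^m=\lambda_\theta\theta$ for all $\theta\in\Theta_K$. Since $\theta A^m$ is integral and $\theta$ primitive, $\lambda_\theta\in\mathbb Z$; since $A$ is expanding and $\lambda_\theta$ is an eigenvalue of $A^m$, $|\lambda_\theta|>1$. $\square$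

For part 2, let $D$ be as in the statement and put $\tilde K=p^{-1}(K)$. This set is closed, $\mathbb Z^d$-invariant and satisfies $A\tilde K\subset\tilde K$. So
$$A^nD\subset\tilde K\qquad(n\ge0).\tag{1}$$
The plan is to watch the huge hypersurfaces $A^nD$. First we need their directions.

## 7. Asymptotics of conormals under $A^{-n}$

A *conormal* of $D$ at $x$ is a row vector $w(x)\neq0$ with $T_xD=\ker w(x)$. Since $A^n\ker w=\ker(wA^{-n})$, the hypersurface $A^nD$ has conormal $w(x)A^{-n}$ at $A^nx$. We need to know where the line of $wA^{-n}$ goes.

**Step 1: adapted coordinates.** Recall the real multiplicative Jordan decomposition: $A=Se^N$ with $S$ semisimple, $N$ nilpotent, both real and $SN=NS$. Let $\rho_1<\dots<\rho_s$ be the distinct moduli of eigenvalues of $A$, and $W=\bigoplus_iE_i$, where $E_i$ is the real sum of the generalized row eigenspaces for eigenvalues of modulus $\rho_i$. The $E_i$ are invariant under $S$ and $N$. On $E_i$ write $S=\rho_iU$; this defines $U$ on $W$, it commutes with $N$, and it is semisimple with all eigenvalues of modulus $1$. A real semisimple operator with eigenvalues of modulus $1$ is, in a suitable basis,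 a block sum of signs $\pm1$ and plane rotations. So there is an inner product on $W$, with the $E_i$ mutually orthogonal, for which $U$ is orthogonal. From now on we use it on $W$ and the dual inner product on $\mathbb R^d$, writing $|\cdot|$ for both norms. Conormals $w(x)$ are taken to be unit vectors; they are defined up to sign and can be chosen continuously locally, and the sign will not matter. The symbol $\angle$ denotes the angle between lines in $W$, a number in $[0,\pi/2]$ obeying the triangle inequality.

**Step 2: the leading term.** For $w=\sum_jw_j\neq0$ with $w_j\in E_j$ let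
$$i(w)=\min\{i:w_i\ne0\},\quad k(w)=\max\{k:w_{i(w)}N^k\ne0\},\quad L(w)=w_{i(w)}N^{k(w)}\ne0.$$
Then $L(w)\in E_{i(w)}$ and $L(w)N=0$.

*Examples.* For $A_1$: $N=0$, $U=I$, $E_1=\mathbb R(1,0)$, $E_2=\mathbb R(0,1)$. If $w_1\ne0$ then $L(w)=(w_1,0)$; if $w_1=0$ then $L(w)=w$. For $A_2$: $N=0$, $W=E_1$, $\rho_1=\sqrt2$, $U$ is a rotation by $45^\circ$, and $L(w)=w$. For $A_3$: $S=2I$, $U=I$ and $N=\begin{pmatrix}0&\frac12\\0&0\end{pmatrix}$, so $wN=(0,\frac12w_1)$. If $w_1\neq0$, then $k=1$ and $L(w)=(0,\frac12w_1)$; if $w_1=0$, then $k=0$ and $L(w)=w$.

With $i=i(w)$, $k=k(w)$ and $n\ge1$, using that $S$, $U$ and $N$ commute,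
$$\rho_i^nn^{-k}\,wA^{-n}=\sum_{j\ge i}\Big(\frac{\rho_i}{\rho_j}\Big)^nn^{-k}\,w_je^{-nN}U^{-n}=\frac{(-1)^k}{k!}L(w)U^{-n}+\eta_n(w).\tag{2}$$
Here the term $j=i$ contributes $\sum_{l\le k}\frac{(-1)^l}{l!}n^{l-k}w_iN^lU^{-n}$; its part $l=k$ is displayed and the parts $l<k$ are $O(1/n)$. The terms $j>i$ are bounded by $(\rho_i/\rho_j)^n$ times a polynomial in $n$. So $\eta_n(w)\to0$ uniformly for $w$ in a compact set on which $(i,k)$ is constant. On such a set $L$ is the restriction of a linear map, hence continuous, and $|L(w)U^{-n}|=|L(w)|$ is bounded below. Therefore
$$\angle\big(wA^{-n},\,L(w)U^{-n}\big)\to0\quad\text{uniformly on compact sets of }w\text{ with }(i,k)\text{ constant.}\tag{3}$$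

**Step 3: a dense open set of good points.** Convergence (3) needs $(i,k)$ constant. The sets $\{x\in D:i(w(x))\le a\}$ are open, since $i\le a$ says that some $w_j$ with $j\le a$ is nonzero. Where $i$ is constant, the sets $\{k\ge b\}$ are open, since $k\ge b$ says that $w_iN^b\ne0$. So in any nonempty open subset of $D$, first minimizing $i$ and then maximizing $k$ yields a nonempty open subset on which $(i,k)$ is constant. Hence the set
$$D^*=\{x\in D:(i,k)(w(\cdot))\text{ is constant near }x\}$$
is open and dense in $D$.

## 8. The magnified hypersurface as a nearly flat graph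

We know the directions of $A^nD$; we now show that $A^nD$ contains large, nearly flat sheets, and pass to the limit.

**Definition (coordinate ball).** A *coordinate ball* in $D$ is the image $D_0$ of an open ball under a local $C^1$ parametrization defined on a neighborhood of the closed ball. Its closure is the compact image of the closed ball, and $\overline{D_0}\setminus D_0\ne\emptyset$ as $d\ge2$. For $d=2$, for example, $D_0$ is an open arc and $\overline{D_0}\setminus D_0$ consists of its two endpoints.

**Lemma 1.** Let $D_0$ be a coordinate ball in $D$ and $D_1\subset D_0$ compact. Let $0<\varepsilon<\pi/8$, $n\ge0$, $\omega_n\in W\setminus\{0\}$ with $\angle(w(x)A^{-n},\omega_n)\le2\varepsilon$ for all $x\in D_0$, and let $\nu_n$ be a unit normal to $\ker\omega_n$. Then for all $x\in D_1$, all unit $e\in\ker\omega_n$ and $0\le t<r_n$ there is $\sigma$ with $|\sigma|\le t\tan2\varepsilon$ and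
$$A^nx+te+\sigma\nu_n\in A^nD_0 .$$
Here $r_n=c\,\kappa^n$, with $c>0$, $\kappa>1$ depending only on $A,D_0,D_1$.

*Proof.* Let $M=A^nD_0$ and let $q$ be the orthogonal projection onto $\ker\omega_n$.

*$M$ is locally a graph of small slope.* The Riesz isomorphism $W\cong\mathbb R^d$ is an isometry and sends $\omega_n$ to a multiple of $\nu_n$. A tangent vector $v$ of $M$ is annihilated by a conormal making angle at most $2\varepsilon$ with $\omega_n$, so $v$ is orthogonal to a vector whose line makes angle at most $2\varepsilon$ with $\mathbb R\nu_n$. Hence $|\langle v,\nu_n\rangle|\le\sin(2\varepsilon)|v|$ and $|qv|\ge\cos(2\varepsilon)|v|$. So $q|_M$ is a local $C^1$ diffeomorphism to $\ker\omega_n$.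

*Lifting rays.* Lift the ray $t\mapsto q(A^nx)+te$ through $q|_M$ to a $C^1$ path $\gamma(t)=A^nx+te+\sigma(t)\nu_n$ in $M$ with $\gamma(0)=A^nx$, on a maximal interval $[0,\tau)$. Lifts through a local diffeomorphism are unique, so a maximal one exists. Since $q\gamma'=e$ is a unit vector, $|\gamma'|\le1/\cos2\varepsilon$ and $|\sigma'|=|\langle\gamma',\nu_n\rangle|\le\tan2\varepsilon$. So $|\sigma(t)|\le t\tan2\varepsilon$, and it remains to bound $\tau$ from below.

*The lift is long.* Suppose $\tau<\infty$. Then $\gamma$ is Lipschitz, so $\gamma(t)$ converges as $t\to\tau$ to a point of $\overline M=A^n\overline{D_0}$. The limit is not in $M$: otherwise a neighborhood $O$ of it in $M$ is mapped by $q$ diffeomorphically onto an open set, $\gamma(t)\in O$ for $t$ near $\tau$, and $(q|_O)^{-1}$ applied to the ray extends the lift. So $A^{-n}\gamma$ runs from $x\in D_1$ to a point of $\overline{D_0}\setminus D_0$ and has length at least $\delta:=\operatorname{dist}(D_1,\overline{D_0}\setminus D_0)>0$. As $A$ is expanding, $A^{-1}$ has spectral radius below $1$, so $|A^{-n}v|\le C\kappa^{-n}|v|$ for some $C>0$, $\kappa>1$. Hence $\delta\le C\kappa^{-n}\tau/\cos2\varepsilon$,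 and as $2\varepsilon<\pi/4$, $\tau\ge\delta\cos(\pi/4)\kappa^n/C=:r_n$. If $\tau=\infty$ there is nothing to show. $\square$

Note that $r_n$ does not depend on $\varepsilon$, and that the slope bound is $\tan2\varepsilon$ however far we go. At a fixed distance from the base point the sheet is therefore almost flat.

**Lemma 2.** Let $D_0,D_1$ be as in Lemma 1. Let $n_l\to\infty$, $x_l\in D_1$, $z_l\in\mathbb Z^d$ with $A^{n_l}x_l-z_l\to a$, and $\omega_{n_l}\to\omega\ne0$. If the hypothesis of Lemma 1 holds for a given $\varepsilon$ and all $n=n_l$ with $l$ large, then for each $y\in\ker\omega$ there is $\sigma$ with $|\sigma|\le|y|\tan2\varepsilon$ and $a+y+\sigma\nu\in\tilde K$, where $\nu$ is a fixed unit normal of $\ker\omega$.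

*Proof.* Let $y_l$ be the orthogonal projection of $y$ to $\ker\omega_{n_l}$; then $|y_l|\le|y|$ and $y_l\to y$. For large $l$, $|y_l|<r_{n_l}$. Lemma 1 with $t=|y_l|$ and $e$ in the direction of $y_l$ (if $y_l=0$, take $\sigma_l=0$) and (1) give $A^{n_l}x_l+y_l+\sigma_l\nu_{n_l}\in\tilde K$ with $|\sigma_l|\le|y_l|\tan2\varepsilon$. Choose the signs of $\nu_{n_l}$, changing those of $\sigma_l$ accordingly, so that $\nu_{n_l}\to\nu$. Subtract $z_l$, pass to a subsequence along which $\sigma_l$ converges, and use that $\tilde K$ is closed and $\mathbb Z^d$-invariant. $\square$

The base points $x_l$ are allowed to vary in $D_1$. That freedom is not needed in the next section and is decisive in the one after.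

## 9. Zooming at one point gives a rational limit direction

**Proposition 3.** For $x_0\in D^*$, $L(w(x_0))\in\mathbb R\theta$ for some $\theta\in\Theta_K$.

**Step 1: a whole hyperplane in $\tilde K$.** Put $\omega_n=L(w(x_0))U^{-n}$. These vectors may rotate (as for $A_2$), so we pick times at which they come back. The powers of $U$ lie in a compact group, so some subsequence of $(U^{-n})$ converges; quotients of terms of it far apart give $n_l\to\infty$ with $U^{-n_l}\to I$. Then $\omega_{n_l}\to\omega:=L(w(x_0))$. Passing to a subsequence, choose $z_l\in\mathbb Z^d$ with $A^{n_l}x_0-z_l\to a$ for some $a$.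

For each $\varepsilon\in(0,\pi/8)$ choose a coordinate ball $D_0\ni x_0$ such that on $\overline{D_0}$ the pair $(i,k)$ is constant and $\angle(L(w(x)),L(w(x_0)))\le\varepsilon$. As $U$ is orthogonal, $\angle(L(w(x))U^{-n},\omega_n)\le\varepsilon$ for all $n$. The vectors $\pm w(x)$, $x\in\overline{D_0}$, form a compact set, so (3) gives $\angle(w(x)A^{-n},\omega_n)\le2\varepsilon$ on $D_0$ for large $n$. Apply Lemma 2 with $D_1=\{x_0\}$ and $x_l=x_0$: for each $y\in\ker\omega$ some point $a+y+\sigma\nu$ with $|\sigma|\le|y|\tan2\varepsilon$ lies in $\tilde K$. The ball $D_0$ depends on $\varepsilon$, but $n_l$, $z_l$, $a$, $\omega$ do not. So we may let $\varepsilon\to0$, and closedness gives $a+\ker\omega\subset\tilde K$.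

**Step 2: the hyperplane is rational.** Recall that a closed connected subgroup of $\mathbb T^d$ is a subtorus $p(F)$ with $F$ a rational subspace. The closure of $p(\ker\omega)$ is one, of dimension at least $d-1$. If it were $\mathbb T^d$, then $K\supset p(a)+\overline{p(\ker\omega)}=\mathbb T^d$, a contradiction. So it is a $(d-1)$-dimensional subtorus, whose tangent space at $0$ is $\ker\omega$, and $\ker\omega$ is a rational subspace. Thus $\omega\in\mathbb R\theta$ with $\theta$ primitive integral, $T_{\theta,\theta a}=p(a+\ker\theta)\subset K$, and $\theta\in\Theta_K$. $\square$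

**What the limit does not see.** One would like to conclude that $D$ itself is normal to $\theta$. Zooming at one point cannot give this, because $L$ forgets components. For $A_3$, every $w$ with $w_1\ne0$ has $L(w)\in\mathbb R(0,1)$: every non-horizontal arc zooms to a horizontal circle. For $A_1$, every $w$ with $w_1\ne0$ has $L(w)\in\mathbb R(1,0)$: an arc whose tangents are not horizontal zooms to a vertical circle, whatever its slope. (A horizontal segment has $w_1=0$, stays horizontal, and zooms to a horizontal circle.) And a single circle in $K$ is no contradiction: for $A_3$ the set $T_{(0,1),0}$ is itself closed, proper and forward invariant. So for $A_3$ Proposition 3 alone does not exclude slanted arcs over $K$. What excluded them in Section 4 was that a slanted segment becomes tall and meets every height modulo $1$, so we could zoom at a different point of $D$ for each $n$, chosen to reach a prescribed circle.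

## 10. Sliding the base point: $D$ lies in a rational hyperplane

**Step 1: for $x_0\in D^*$, $T_{x_0}D=\ker\theta$ for some $\theta\in\Theta_K$.**

*Setting up.* Near $x_0$ the line $\mathbb RL(w(x))$ depends continuously on $x$ and, by Proposition 3, lies in a finite set of lines; so it is constant near $x_0$. Hence there are a coordinate ball $D_0\ni x_0$ with closure in $D^*$ and a $\theta\in\Theta_K$ such that, on $\overline{D_0}$, $(i,k)$ is constant and $L(w(x))\in\mathbb R\theta$. Let $D_1\subset D_0$ be a smaller closed coordinate ball with $x_0$ in its interior.

*Along multiples of $m$ nothing rotates.* Let $m$ and $\lambda=\lambda_\theta$ be as in Theorem 2, part 1. As $\theta\in E_i$ and $\theta N=0$,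
$$\lambda\theta=\theta A^m=\theta e^{mN}S^m=\rho_i^m\,\theta U^m.$$
As $U$ is orthogonal, comparing norms gives $|\lambda|=\rho_i^m$ and $\theta U^m=\pm\theta$. Hence $L(w(x))U^{-mn}\in\mathbb R\theta$ for all $n$ and $x\in\overline{D_0}$. By (3), for each $\varepsilon$ and all large $n$,
$$\angle(w(x)A^{-mn},\theta)\le2\varepsilon\quad\text{on }D_0,\tag{4}$$
and here one ball $D_0$ serves every $\varepsilon$.

*Sliding.* Suppose $y\mapsto\theta y$ is not constant on $D_1$. As $D_1$ is connected and compact, $\theta(D_1)$ is an interval of length $\ell>0$, and $\theta A^{mn}x=\lambda^n\theta x$. Let $c\in\mathbb R$. When $|\lambda|^n\ell\ge1$, the values $\lambda^n\theta x$, $x\in D_1$, fill an interval of length at least $1$, so there is $x_n\in D_1$ with $\theta A^{mn}x_n\equiv c\pmod1$. Choose $z_n\in\mathbb Z^d$ with $A^{mn}x_n-z_n\in[0,1]^d$, and a subsequence along which this converges to some $a$. As $\theta z_n\in\mathbb Z$, we get $\theta a\equiv c\pmod 1$. Apply Lemma 2 along the exponents $mn$ of this subsequence, with all $\omega_{mn}=\theta$ and the same $D_0,D_1$ for every $\varepsilon$; its hypothesis is (4). Again $a$ does not depend on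 $\varepsilon$. Letting $\varepsilon\to0$ gives $a+\ker\theta\subset\tilde K$, i.e. $T_{\theta,c}\subset K$. As $c$ is arbitrary, $K=\mathbb T^d$, a contradiction.

So $\theta$ is constant on $D_1$. Its derivative vanishes on $T_{x_0}D$, which has dimension $d-1$, so $T_{x_0}D=\ker\theta$.

**Step 2: from $D^*$ to $D$.** The conormal line is a continuous function on $D$. On the dense set $D^*$ it takes values in the finite set $\{\mathbb R\theta:\theta\in\Theta_K\}$. Hence it takes values in this set on all of $D$, and it is constant, equal to some $\mathbb R\theta$, as $D$ is connected. So $\theta|_D$ has zero derivative and is constant: $D\subset\{\theta y=c\}$. This proves Theorem 2. $\blacksquare$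

## 11. The normals of a smooth boundary span: (a)$\Rightarrow$(c)

For $d=1$, (c) is trivial; let $d\ge2$. Let $\mathcal M$ be smooth and $K=\partial\mathcal M=\bigcup_jK_j$ with $K_j\subset S_j$ as in Section 1. $K$ is closed, $K\ne\mathbb T^d$ by (i), and $f(K)\subset K$ by (iii). So Theorem 2 applies to $K$. Its part 2 needs open pieces of hypersurface inside $K$, while the $K_j$ are only compact subsets of hypersurfaces. Steps 1 and 2 repair this.

**Step 1: discard redundant parts of the $K_j$.** Let $G_j$ be the interior of $K_j$ relative to $K$. Then $\bigcup_jG_j$ is dense in $K$: if a nonempty relatively open $O\subset K$ missed all $G_j$, then $O$ would be the union of the finitely many sets $K_j\cap O$, each closed in $O$ with empty interior in $O$, which is impossible. So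
$$K=\bigcup_j\overline{G_j},\qquad\overline{G_j}\subset K_j\subset S_j.\tag{5}$$

**Step 2: at points of $G_j$ the boundary fills $S_j$.** The claim is that *each $x\in G_j$ has arbitrarily small open neighborhoods $O$ in $\mathbb T^d$ with $K\cap O=S_j\cap O$.* The reason is that a hole in the boundary would join the two sides into one partition element.

As $x\in G_j$, all small $O\ni x$ satisfy $K\cap O\subset K_j$. As $S_j$ is embedded, we can choose linear coordinates $(u,t)$ near $x$ in which $S_j$ is a graph $t=g(u)$ with $g$ of class $C^1$ on a ball $B$, and then a small $O=\{u\in B,\ |t-g(u)|<h_0\}$ so that $S_j\cap O$ is exactly the graph. It is connected and closed in $O$, and $O\setminus S_j$ consists of the two connected open sets $O_\pm$ above and below the graph, each having $S_j\cap O$ in its closure. Suppose $P:=(S_j\cap O)\setminus K\ne\emptyset$. As $K\cap O\subset S_j$, we have $O\setminus K=(O_+\cup P)\cup(O_-\cup P)$. Each $O_\pm\cup P$ lies between $O_\pm$ and its closure, so it is connected, and the two sets share $P\ne\emptyset$. So $O\setminus K$ is connected, and by (i) it lies in a single $\operatorname{int}R_i$. As $O\setminus K$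 is dense in $O$ and $R_i$ is closed, $O\subset R_i$, hence $O\subset\operatorname{int}R_i$. This contradicts $x\in K\cap O$ and (i).

**Step 3: a common tangent space.** Let
$$V=\bigcap_{\theta\in\Theta_K}\ker\theta\subset\mathbb R^d\qquad(V=\mathbb R^d\text{ if }\Theta_K=\emptyset).$$
$V$ is a rational subspace. It is $A$-invariant, because right multiplication by $A$ permutes the lines $\mathbb R\theta$, $\theta\in\Theta_K$. We claim that *$V\subset T_xS_j$ for all $x\in\overline{G_j}$.* For $x\in G_j$ take $O$ as in Step 2, so small that it lies in an evenly covered set, and apply Theorem 2, part 2, to a lift of the connected hypersurface $S_j\cap O\subset K$. This gives $T_xS_j=\ker\theta\supset V$ for some $\theta\in\Theta_K$. The condition $V\subset T_xS_j$ is closed on $S_j$, and $\overline{G_j}\subset S_j$, so it passes to $\overline{G_j}$.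

*Example.* For $A_3$, part 1 of Theorem 2 puts $\Theta_K$ inside $\{\pm(0,1)\}$, since $\pm(0,1)$ are the only primitive row eigenvectors of a power of $A_3$. So $V$ contains the horizontal axis, and Step 3 says that every $\overline{G_j}$ has horizontal tangents (there is no such piece at all if $V=\mathbb R^2$).

**Step 4: $V=0$.** This is the general form of the horizontal circle in Section 4. Suppose $V\neq0$. As $V$ is rational, $\Gamma=V\cap\mathbb Z^d$ is a lattice in $V$. The inclusion $A\Gamma\subset\Gamma$ has index $|\det A|_V|>1$, as all eigenvalues of $A|_V$ have modulus $>1$. Choose $q\in(A|_V)^{-1}\Gamma\setminus\Gamma$. So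
$$q\in V\cap\mathbb Q^d,\qquad q\notin\mathbb Z^d,\qquad Aq\in\mathbb Z^d .$$
As $q$ is rational and nonzero, $p(\mathbb Rq)$ is a circle subgroup; let $\pi:\mathbb T^d\to\mathbb T^d/p(\mathbb Rq)\cong\mathbb T^{d-1}$ be the quotient map, whose differential has kernel $\mathbb Rq$.

*Some circle misses $K$.* At each $x\in\overline{G_j}$ we have $q\in V\subset T_xS_j$, so $d(\pi|_{S_j})_x$ is not injective. The dimensions of $S_j$ and $\mathbb T^{d-1}$ are equal, so it is not surjective either, and $x$ is a critical point of $\pi|_{S_j}$. Recall the equidimensional Sard theorem: the critical values of a $C^1$ map between second countable manifolds of equal dimension have measure zero. So $\pi(\overline{G_j})$ has measure zero. By (5), $\pi(K)=\bigcup_j\pi(\overline{G_j})$ has measure zero, and there is $o\in\mathbb T^{d-1}\setminus\pi(K)$.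

*Contradiction.* The circle $\pi^{-1}(o)=x+p(\mathbb Rq)$ is connected and misses $K$, so by (i) it lies in one $\operatorname{int}R_i$. It contains $x$ and $x+p(q)\ne x$, and $f(x+p(q))=f(x)+p(Aq)=f(x)$. This contradicts (ii).

**Step 5: conclusion.** So $V=0$, i.e. $\Theta_K$ spans $W$. By Theorem 2, part 1, there is $m\ge1$ such that all elements of $\Theta_K$ are integral row eigenvectors of $A^m$ with integer eigenvalues. A basis of $W$ chosen among them diagonalizes $A^m$ over $\mathbb Q$, which is (c). Together with Section 5 and (b)$\Rightarrow$(a), this proves Theorem 1: an expanding $A\in M_d(\mathbb Z)$ admits smooth Markov partitions if and only if some power of $A$ is diagonalizable over $\mathbb Q$, and in that case it even admits linear ones. $\blacksquare$
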